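
\newtheorem{theorem}{Theorem}
\newtheorem{corollary}[theorem]{Corollary}
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{lemma}[theorem]{Lemma}
\theoremstyle{remark}
\newtheorem*{remark}{Remark}

\title{Entire functions of order close to $1/2$\\ with many asymptotic functions}


\begin{abstract}
An entire function $a$ is an asymptotic function of an entire function $f$ if $f-a\to0$ along a path from $0$ to $\infty$. It was conjectured that if $f$ has $n\ge2$ distinct asymptotic functions, each of order less than $1/2$, then $f$ has order at least $n/2$, as is the case when the asymptotic functions are constants. We disprove this for every $n\ge2$: for every $\rho>1/2$ there is an entire function of order $\rho$ with infinitely many distinct asymptotic functions of order less than $1/2$. Conversely, two distinct asymptotic functions of order less than $1/2$ force $f$ to have order at least $1/2$, so for every $n\ge2$ the best lower bound is $1/2$.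
\end{abstract}

\section{The question and the answer}

The \emph{order} of an entire function $g$ is
\[
\rho(g)=\limsup_{r\to\infty}\frac{\log\log M(r,g)}{\log r},\qquad M(r,g)=\max_{|z|=r}|g(z)|,
\]
and constants are given order $0$. An entire function $a$ is an \emph{asymptotic function} of the entire function $f$ if $f(z)-a(z)\to0$ as $z\to\infty$ along some path connecting $0$ to $\infty$.

\paragraph{Constants.}
It is classical that an entire function with $n\ge2$ distinct \emph{constant} asymptotic functions has order at least $n/2$. Heuristically, this is a count of angles. Between two neighboring paths on which $f$ has different limits, $f$ must be unbounded; a function of order $\rho$ that is large in a sector and bounded on its sides needs an opening of at least about $\pi/\rho$; there are $n$ such sectors, so $n\pi/\rho\le2\pi$. The bound is attained by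
\[
F_n(z)=\int_0^z\frac{\sin(t^{n/2})}{t^{n/2}}\,dt .
\]
Indeed, the integrand is the power series $\sum_k(-1)^kt^{nk}/(2k+1)!$, so $F_n$ has order $n/2$ and $F_n(e^{2\pi im/n}x)=e^{2\pi im/n}F_n(x)$. As $x\to+\infty$, $F_n(x)$ tends to $\frac2n\int_0^\infty u^{2/n-2}\sin u\,du$, which is positive because $u^{2/n-2}$ decreases. This gives $n$ distinct limits on $n$ rays.

\paragraph{Functions of small order.}
What happens if the constants are replaced by entire functions that grow slowly? The natural threshold is order $1/2$. By Wiman's theorem (recalled in Section~\ref{sec:consequences}), a nonconstant entire function of order less than $1/2$ is large on a sequence of whole circles $|z|=r_m\to\infty$, so it cannot tend to $0$ along a path to $\infty$. Thus two different functions of order less than $1/2$ can never be asymptotic functions of the same $f$ along the same path. At order $1/2$ this fails: $s(z)=\sin\sqrt z/\sqrt z$ tends to $0$ on the positive axis, so every multiple $cs$ is an asymptotic function of $s$. Below the threshold one may hope that the asymptotic functions are negligible next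 to growth of order $n/2$, and behave like constants. The following conjecture is taken from \cite{source}.

\begin{quote}
\textbf{Conjecture.} Let $n\ge2$. If $f$ is an entire function having $n$ distinct asymptotic functions, each with order less than $1/2$, then the order of $f$ is at least $n/2$.
\end{quote}

It is known (Fenton, 1983) that the conclusion holds if each of the asymptotic functions has order less than $1/4$. We show that the conjecture is false for every $n\ge2$.

\begin{theorem}\label{thm:main}
Let $J=\{1,\dots,N\}$ with $N\ge1$, or $J=\{1,2,3,\dots\}$ and then $N=\infty$. Let $0<\alpha_j<\frac12$ $(j\in J)$ and $\rho>\frac12$ satisfy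
\begin{equation}\label{eq:budget}
\sum_{j\in J}\Big(\frac1{\alpha_j}-2\Big)+\frac1\rho<2 .
\end{equation}
Then there is an entire function $f$ of order exactly $\rho$ with distinct asymptotic functions $a_k$, one for each integer $k$ with $0\le k\le N$, $k<\infty$. All the paths are rays, $a_0\equiv0$, and for $k\ge1$ the order of $a_k$ is at most $\max_{j\le k}\alpha_j<\frac12$.
\end{theorem}

(If one prefers not to use $a_0\equiv0$, one can add the constant $1$ to $f$ and to all $a_k$.)

\begin{corollary}\label{cor:n}
Let $n\ge2$ and $\frac n{2n+2}<\alpha<\frac12$. There is an entire function of order strictly less than $n/2$ having $n$ distinct asymptotic functions, each of order exactly $\alpha$.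
\end{corollary}

\begin{corollary}\label{cor:inf}
For every $\rho>\frac12$ there is an entire function of order exactly $\rho$ with infinitely many distinct asymptotic functions, each of order less than $\frac12$.
\end{corollary}

\begin{proposition}\label{prop:sharp}
If an entire function $f$ has two distinct asymptotic functions of order less than $\frac12$, then $\rho(f)\ge\frac12$. Hence, for every $n\ge2$, the infimum of $\rho(f)$ over entire $f$ with $n$ distinct asymptotic functions of order less than $\frac12$ equals $\frac12$.
\end{proposition}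

\paragraph{Where the angle count breaks.}
Multiplied by $\pi$, condition \eqref{eq:budget} reads
\[
\sum_{j\in J}\Big(\frac\pi{\alpha_j}-2\pi\Big)+\frac\pi\rho<2\pi ,
\]
and this is again an angle count. With constants, each passage from one asymptotic path to the next costs an angle $\pi/\rho$. With functions, $f$ can pass from $a$ to $a+b$, where $b$ has order $\alpha<\frac12$, while $f-a$ grows no faster than $b$ itself. This passage, which we call a \emph{switch}, costs an angle $\pi/\alpha-2\pi$, which depends on $\alpha$ and not on $\rho$ and tends to $0$ as $\alpha\to\frac12$. The price $\pi/\rho$ is paid only once, in order to close up the plane. At $\alpha=\frac14$ a single switch would already use up the full angle $2\pi$; accordingly \eqref{eq:budget} forces $\alpha_j>\frac14$, in agreement with Fenton's theorem.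

\paragraph{Conventions.}
We write $S=\{z\ne0:|\arg z|<\pi\}$ for the plane slit along the negative axis, and $\arg z\in(-\pi,\pi)$ for $z\in S$. We use that $\rho(g+h)\le\max(\rho(g),\rho(h))$, with equality if $\rho(g)\ne\rho(h)$.

\section{The mechanism at order one half}\label{sec:model}

A switch is easiest to see at order exactly $\frac12$, where it costs no angle at all. Let $b(z)=\cos\sqrt z$, an entire function of order $\frac12$, and write
\[
b(z)=\tfrac12e^{-i\sqrt z}+\tfrac12e^{i\sqrt z}\qquad(z\in S),
\]
with the principal root. Put $g(z)=\frac12e^{-i\sqrt z}$. On a ray $\arg z=\psi\in(0,\pi)$ we have $\operatorname{Im}\sqrt z\to+\infty$, so $g$ is the dominant term and $g-b=-\frac12e^{i\sqrt z}\to0$. On a ray $\arg z=-\psi\in(-\pi,0)$ we have $\operatorname{Im}\sqrt z\to-\infty$, and $g\to0$. So $g$, which is holomorphic in $S$, is asymptotic to $0$ on rays below the positive axis and to $b$ on rays above it, and it grows only like $\exp(|z|^{1/2})$. There is no sector of faster growth in between.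

Two steps separate this from a counterexample.
\begin{itemize}
\item The function $g$ is not entire: it jumps across the negative axis. We shall hide the jump behind a function $W$ of order $\rho>\frac12$ that is huge in a sector of opening $\pi/\rho$ around the negative axis and small on rays outside it (Section~\ref{sec:glue}).
\item The order of $b$ must be less than $\frac12$. We need entire functions of order $\alpha<\frac12$ that, like $\cos\sqrt z$, are a sum of a few exponentials $\exp(cz^\alpha)$ up to an error tending to $0$. The Mittag-Leffler functions have this property (Section~\ref{sec:ML}); they also provide $W$. For $\alpha<\frac12$ both exponentials are large near the ray where they exchange dominance, and this is why the switch now costs a positive angle.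
\end{itemize}

\section{Mittag-Leffler functions}\label{sec:ML}

For $\beta>0$ let
\[
E_\beta(w)=\sum_{k\ge0}\frac{w^k}{\Gamma(1+\beta k)},\qquad E_\beta(0)=1 .
\]
For example, $E_2(w)=\cosh\sqrt w$, so that $\cos\sqrt z=E_2(-z)$. The order of a power series $\sum c_kw^k$ is $\limsup k\log k/\log(1/|c_k|)$, and $\log\Gamma(1+\beta k)\sim\beta k\log k$ by Stirling's formula; so $E_\beta$ is entire of order $1/\beta$.

\begin{lemma}\label{lem:ML}
Let $\beta>0$, $\alpha=1/\beta$, and let $\omega$ be fixed with $|\omega|\le\pi$. As $r\to\infty$:
\begin{enumerate}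
\item[(a)] if $\alpha|\omega|>\frac\pi2$, then $E_\beta(re^{i\omega})=O(1/r)$;
\item[(b)] if $\alpha|\omega|<\frac\pi2<\alpha(2\pi-|\omega|)$, then $E_\beta(re^{i\omega})=\alpha\exp(r^\alpha e^{i\alpha\omega})+O(1/r)$.
\end{enumerate}
\end{lemma}

The proof exhibits $E_\beta(w)$ as $\alpha\sum e^t$ over suitable roots $t$ of $t^\beta=w$ (principal branch), up to $O(1/r)$. The hypothesis in (a) says that no root lies in the closed right half-plane, that in (b) that exactly one does.

\begin{proof}
All powers of $t$ are principal branches in $|\arg t|<\pi$. Let $\frac\pi2<\varphi<\pi$ and $q>0$. Let $H_q$ be the contour that comes from $\infty e^{-i\varphi}$ along $\arg t=-\varphi$ to $|t|=q$, runs counterclockwise along $|t|=q$ to $\arg t=\varphi$, and goes out to $\infty e^{i\varphi}$. Hankel's formula is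
\[
\frac1{\Gamma(s)}=\frac1{2\pi i}\int_{H_q}e^tt^{-s}\,dt .
\]
Put $w=re^{i\omega}$ and take $q>r^\alpha$. On $H_q$ we have $|wt^{-\beta}|\le rq^{-\beta}<1$, and $e^tt^{-1}$ is absolutely integrable, so we may insert Hankel's formula with $s=1+\beta k$ and sum the geometric series under the integral:
\[
E_\beta(w)=\frac1{2\pi i}\int_{H_q}\frac{e^t\,t^{\beta-1}}{t^\beta-w}\,dt .
\]
In $|\arg t|<\pi$ the integrand has poles exactly at the points
\[
t_m=r^\alpha e^{i\alpha(\omega+2\pi m)},\qquad m\in\mathbb Z,\quad |\alpha(\omega+2\pi m)|<\pi,
\]
with $\arg t_m=\alpha(\omega+2\pi m)$ and residue $e^{t_m}t_m^{\beta-1}/(\beta t_m^{\beta-1})=\alpha e^{t_m}$.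

Suppose that no pole lies on $|\arg t|=\varphi$, and shrink $q$ to $0$. We pick up the residues in $|\arg t|<\varphi$, while the circular arc contributes at most a constant times $e^qq^\beta/(r-q^\beta)$, which tends to $0$. Hence
\[
E_\beta(w)=\alpha\sum_{|\arg t_m|<\varphi}e^{t_m}+\frac1{2\pi i}\int_L\frac{e^tt^{\beta-1}}{t^\beta-w}\,dt ,
\]
where $L$ consists of the two rays $\arg t=\pm\varphi$. That no pole lies on $L$ means $e^{i\omega}\ne e^{\pm i\beta\varphi}$. Therefore $c=\inf|xe^{\pm i\beta\varphi}-e^{i\omega}|$, taken over $x\ge0$ and both signs, is positive and independent of $r$, and $|t^\beta-w|\ge cr$ on $L$. The last term is in modulus at most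
\[
\frac1{\pi cr}\int_0^\infty e^{s\cos\varphi}s^{\beta-1}\,ds=O(1/r),
\]
since $\cos\varphi<0$ and $\beta>0$.

It remains to choose $\varphi$, independently of $r$. For $m\ne0$ we have $|\omega+2\pi m|\ge2\pi-|\omega|\ge|\omega|$. In case (a) take $\frac\pi2<\varphi<\min(\pi,\alpha|\omega|)$; then there is no pole in $|\arg t|\le\varphi$. In case (b) take $\frac\pi2<\varphi<\min(\pi,\alpha(2\pi-|\omega|))$; then the only pole in $|\arg t|\le\varphi$ is $t_0=r^\alpha e^{i\alpha\omega}$.
\end{proof}

\section{From the slit plane to the plane}\label{sec:glue}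

We now replace a function $G$ in $S$ of growth at most $\exp(|z|^{1/2})$ by an entire function that is close to $G$ on all rays outside a closed sector of opening $\pi/\rho$.

\begin{proposition}\label{prop:glue}
Let $\rho>\frac12$ and $\kappa=\pi\big(1-\frac1{2\rho}\big)\in(0,\pi)$. Let $G$ be holomorphic in $S$ with
\begin{equation}\label{eq:Gbound}
|G(z)|\le\exp(|z|^{1/2})\qquad(|z|\ge1).
\end{equation}
Then there is an entire function $f$ of order exactly $\rho$ such that, for every fixed $\psi$ with $|\psi|<\kappa$,
\[
f(re^{i\psi})-G(re^{i\psi})=O(1/r)\qquad(r\to\infty).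
\]
\end{proposition}

The plan is to take a Cauchy integral of $G$ over the boundary of a sector $|\arg z|<\eta$, truncated near $0$, with $\kappa<\eta<\pi$. Since $G$ may be large there, we first divide by an entire function $W$ that is much larger than $G$ on the two sides of the sector, and multiply by $W$ afterwards. The error is then $W$ times a bounded function, which is harmless where $W$ is small.

\begin{proof}
\emph{The function $W$.} Let $W(z)=E_{1/\rho}(-z)$, of order $\rho$. If $\arg z=\psi$ with $|\psi|<\kappa$, then $-z$ has an argument $\omega$ with $|\omega|=\pi-|\psi|>\pi-\kappa=\frac\pi{2\rho}$, and Lemma~\ref{lem:ML}(a), with $\alpha=\rho$, gives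
\begin{equation}\label{eq:Wsmall}
W(re^{i\psi})=O(1/r)\qquad(|\psi|<\kappa).
\end{equation}
Fix $\eta$ with $\kappa<\eta<\pi$. If $\arg z=\pm\eta$, then $-z$ has an argument $\omega$ with $|\omega|=\pi-\eta<\frac\pi{2\rho}$, and $\rho(2\pi-|\omega|)\ge\rho\pi>\frac\pi2$, so Lemma~\ref{lem:ML}(b) gives, with $\lambda=\cos(\rho(\pi-\eta))>0$ and some $r_0$,
\begin{equation}\label{eq:Wlarge}
|W(re^{\pm i\eta})|\ge\tfrac\rho2\exp(\lambda r^\rho)\qquad(r\ge r_0).
\end{equation}

\emph{Definition of $f$.} Choose $R>\max(1,r_0)$ such that $W$ has no zeros on $|z|=R$. Let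
\[
D=\{|z|>R,\ |\arg z|<\eta\},
\]
with $\partial D$ oriented so that $D$ lies to the left. By \eqref{eq:Wlarge} and the choice of $R$, $W\ne0$ on $\partial D$. By \eqref{eq:Gbound} and \eqref{eq:Wlarge}, on the two rays of $\partial D$ the quotient $|G/W|$ is at most $\frac2\rho\exp(r^{1/2}-\lambda r^\rho)$, and $\rho>\frac12$, so
\[
K=\int_{\partial D}\Big|\frac{G(\zeta)}{W(\zeta)}\Big|\,|d\zeta|<\infty .
\]
Put
\[
I(z)=\frac1{2\pi i}\int_{\partial D}\frac{G(\zeta)}{W(\zeta)}\,\frac{d\zeta}{\zeta-z}\quad(z\notin\partial D),\qquad
f=\begin{cases}G-WI&\text{in }D,\\-WI&\text{in }\mathbb C\setminus\overline D.\end{cases}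
\]
The zeros of $W$ inside $D$ do no harm, because $W$ is inverted only on $\partial D$ and, below, near it.

\emph{$f$ extends to an entire function.} It is holomorphic off $\partial D$. Let $p\in\partial D$, possibly one of the two corners, and let $\Delta$ be a disc about $p$, so small that $\overline\Delta\subset S$, that $W$ has no zeros in $\overline\Delta$, and that $\overline\Delta$ meets $\partial D$ only in a single arc through $p$. Let $\tilde I$ be the Cauchy integral of $G/W$ over $\partial(D\cup\Delta)$; it is holomorphic in $D\cup\Delta$. The contour $\partial(D\cup\Delta)$ is the sum of $\partial D$ and $\partial(\Delta\setminus\overline D)$, so for $z\in D\cup\Delta$ off these contours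
\[
\tilde I(z)-I(z)=\frac1{2\pi i}\int_{\partial(\Delta\setminus\overline D)}\frac{G(\zeta)}{W(\zeta)}\,\frac{d\zeta}{\zeta-z}.
\]
For $z\in D$ the right side is $0$ by Cauchy's theorem, so $\tilde I=I$ in $D$. For $z\in\Delta\setminus\overline D$ it equals $G(z)/W(z)$ by Cauchy's formula, so
\[
G-W\tilde I=-WI\qquad\text{in }\Delta\setminus\overline D .
\]
Thus $G-W\tilde I$ is holomorphic in $\Delta$ and equals $f$ in $\Delta\setminus\partial D$. As $p$ was arbitrary, $f$ extends to an entire function.

\emph{The order of $f$ is at most $\rho$.} Near $\partial D$ we have no uniform bound for $I$, but its area means are bounded. Let $z\in\mathbb C$ and $B=\{s:|s-z|<1\}$, and let $dA$ denote area. For every $\zeta\in\mathbb C$,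
\[
\int_B\frac{dA(s)}{|\zeta-s|}\le\int_{|s-\zeta|<1}\frac{dA(s)}{|\zeta-s|}+\int_B dA=2\pi+\pi=3\pi ,
\]
so by Fubini's theorem $\int_B|I|\,dA\le\frac1{2\pi}\cdot K\cdot3\pi=\frac32K$. Off the null set $\partial D$ we have $|f|\le|G|+|W||I|$ in $D$ and $|f|=|W||I|$ outside, and $|s|>R>1$ for $s\in D$. By the mean value property and \eqref{eq:Gbound},
\[
|f(z)|\le\frac1\pi\int_B|f|\,dA\le\exp\big((|z|+1)^{1/2}\big)+\frac{3K}{2\pi}\,M(|z|+1,W),
\]
and therefore $\rho(f)\le\max(\frac12,\rho)=\rho$.

\emph{$f$ is close to $G$.} Let $|\psi|<\kappa$ and $z=re^{i\psi}$. For $r>R$ we have $z\in D$, and the distance from $z$ to $\partial D$ tends to $\infty$ because $|\psi|<\eta$. So $|I(z)|\le K$ for large $r$, and by \eqref{eq:Wsmall} $f(z)-G(z)=-W(z)I(z)=O(1/r)$.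

\emph{Exact order.} By \eqref{eq:Wsmall}, $f+W$ is also close to $G$ on these rays, with error $O(1/r)$, and its order is also at most $\rho$. Since $W=(f+W)-f$ has order $\rho$, at least one of $f$, $f+W$ has order exactly $\rho$; we keep that one.
\end{proof}

The hypothesis $\rho>\frac12$ has two roles: it makes $\kappa$ positive, and it lets $W$ beat $G$ on $\partial D$. Applied to $G=\frac12e^{-i\sqrt z}$, the proposition yields, for every $\rho>\frac12$, an entire function of order $\rho$ with the asymptotic functions $0$ and $\cos\sqrt z$. These have orders $0$ and $\frac12$, so we are just at the border of the conjecture; we now cross it.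

\section{A first counterexample}\label{sec:two}

Let $n=2$, $\alpha=\frac25$ and $\rho=\frac34$, so that $\rho<\frac n2=1$ and $\kappa=\pi(1-\frac23)=\frac\pi3$. Let
\[
b(z)=E_{5/2}(-z),\qquad g(z)=\tfrac25\exp\!\big(|z|^{2/5}e^{\frac{2i}5(\arg z-\pi)}\big)\quad(z\in S).
\]
Here $b$ is entire of order $\frac25$, and $g$ is holomorphic in $S$ with $|g(z)|\le\exp(|z|^{1/2})$ for $|z|\ge1$. We compare them on the rays $\arg z=\pm\frac{3\pi}{10}$, which lie in $|\arg z|<\kappa$.

On $\arg z=\frac{3\pi}{10}$ we have $-z=re^{i\omega}$ with $\omega=\frac{3\pi}{10}-\pi=-\frac{7\pi}{10}$. Since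
\[
\alpha|\omega|=\tfrac{7\pi}{25}<\tfrac\pi2<\tfrac{13\pi}{25}=\alpha(2\pi-|\omega|),
\]
Lemma~\ref{lem:ML}(b) gives $b=g+O(1/r)$ on this ray. On $\arg z=-\frac{3\pi}{10}$ the exponent in $g$ has argument $\frac25\big(-\frac{3\pi}{10}-\pi\big)=-\frac{13\pi}{25}$, so $|g|=\frac25\exp\!\big(r^{2/5}\cos\frac{13\pi}{25}\big)\to0$.

Proposition~\ref{prop:glue} with $G=g$ gives an entire function $f$ of order $\frac34$ with $f-b\to0$ on the upper ray and $f\to0$ on the lower ray. The functions $0$ and $b$ are distinct, as $b(0)=1$, and have orders $0$ and $\frac25$. This disproves the conjecture for $n=2$.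

Note that $g$ is not the leading term of $b$ everywhere. Above the positive axis it is; below, it is the analytic continuation of that leading term, while $b$ itself is governed there by the other exponential $\frac25\exp\!\big(|z|^{2/5}e^{\frac{2i}5(\arg z+\pi)}\big)$ and is still large. We may use rays with $|\arg z|>\sigma$, where $\frac25(\pi+\sigma)=\frac\pi2$, that is, $\sigma=\frac\pi4$: closer to the positive axis both exponentials are large and $g$ is close to neither $0$ nor $b$. This excluded sector of opening $2\sigma=\frac\pi2=\frac\pi\alpha-2\pi$ is the cost of the switch. It must fit into $|\arg z|<\kappa$, and it does because $\frac\pi4<\frac\pi3$.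

\section{Several switches: proof of Theorem~\ref{thm:main}}\label{sec:proof}

For more asymptotic functions we rotate such switches to different rays $\arg z=\theta_1<\theta_2<\cdots$ and add them, so that crossing the $j$-th ray adds a multiple of a new function $b_j$. The general form of one switch is as follows.

\begin{lemma}\label{lem:switch}
Let $0<\alpha<\frac12$, $\sigma=\frac\pi{2\alpha}-\pi>0$, and $\theta\in\mathbb R$. Put
\[
b(z)=E_{1/\alpha}(-ze^{-i\theta}),\qquad g(z)=\alpha\exp\!\big(|z|^\alpha e^{i\alpha(\arg z-\theta-\pi)}\big)\quad(z\in S).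
\]
Let $-\pi<\psi<\pi$. On the ray $z=re^{i\psi}$, as $r\to\infty$:
\begin{enumerate}
\item[(i)] if $\sigma<\psi-\theta<2\pi-\sigma$, then $g-b=O(1/r)$;
\item[(ii)] if $\sigma<\theta-\psi<2\pi$, then $|g|\le1$ for all $r>0$, and $g\to0$.
\end{enumerate}
\end{lemma}

\begin{proof}
By definition, $\alpha(\pi+\sigma)=\frac\pi2$.

(i) Here $-ze^{-i\theta}=re^{i\omega}$ with $\omega=\psi-\theta-\pi$ and $|\omega|<\pi-\sigma$. We have $\alpha|\omega|<\alpha(\pi-\sigma)=2\pi\alpha-\frac\pi2<\frac\pi2$, because $\alpha<\frac12$, and $\alpha(2\pi-|\omega|)>\alpha(\pi+\sigma)=\frac\pi2$. So Lemma~\ref{lem:ML}(b) gives $b(z)=\alpha\exp(r^\alpha e^{i\alpha\omega})+O(1/r)=g(z)+O(1/r)$.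

(ii) Put $x=\theta-\psi$. Then $|g(z)|=\alpha\exp\!\big(r^\alpha\cos(\alpha(\pi+x))\big)$, and
\[
\tfrac\pi2=\alpha(\pi+\sigma)<\alpha(\pi+x)<3\pi\alpha<\tfrac{3\pi}2,
\]
so the cosine is negative. Both assertions follow.
\end{proof}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.95]
\fill[gray!45] (0,0) -- (108:2.7) arc (108:252:2.7) -- cycle;
\fill[gray!18] (0,0) -- (20:2.7) arc (20:60:2.7) -- cycle;
\fill[gray!18] (0,0) -- (-60:2.7) arc (-60:-20:2.7) -- cycle;
\draw[dotted,thick] (0,0) -- (40:2.9) node[right] {$\theta_2$};
\draw[dotted,thick] (0,0) -- (-40:2.9) node[right] {$\theta_1$};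
\draw (0,0) -- (80:2.9) node[above] {$\psi_2:\ f-a_2\to0$};
\draw (0,0) -- (0:2.9) node[right] {$\psi_1:\ f-a_1\to0$};
\draw (0,0) -- (-80:2.9) node[below] {$\psi_0:\ f-a_0\to0$};
\draw[very thick] (0,0) -- (180:2.9);
\draw[dashed,thick] (135:3) -- (135:0.6) arc (135:-135:0.6) -- (-135:3);
\node at (135:3.3) {$\eta$};
\node at (-135:3.3) {$-\eta$};
\node at (158:1.75) {$W$ large};
\end{tikzpicture}
\caption{The angles for three asymptotic functions, drawn for $\alpha_1=\alpha_2=\frac9{20}$ and $\rho=\frac54$. Each light sector, of opening $2\sigma_j=\pi/\alpha_j-2\pi$ about the dotted ray $\arg z=\theta_j$, is the cost of one switch. In the dark sector, of opening $\pi/\rho$ about the slit (thick), the function $W$ of order $\rho$ is large. The Cauchy integral that defines $f$ runs over the dashed contour $\partial D$.}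
\label{fig:angles}
\end{figure}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
\emph{The angles.} Put $\sigma_j=\frac\pi{2\alpha_j}-\pi>0$ and $\kappa=\pi\big(1-\frac1{2\rho}\big)$. Condition \eqref{eq:budget}, multiplied by $\frac\pi2$, says that
\[
s:=\sum_{j\in J}\sigma_j<\kappa .
\]
This is the only place where it is used. Let $\delta=\frac12(\kappa-s)>0$ and define, for $j\in J$,
\[
\psi_0=-\kappa+\delta,\qquad \theta_j=\psi_{j-1}+\sigma_j+2^{-j}\delta,\qquad \psi_j=\theta_j+\sigma_j+2^{-j}\delta
\]
(see Figure~\ref{fig:angles} for an arrangement of this kind). These angles increase in the order $\psi_0<\theta_1<\psi_1<\theta_2<\cdots$. They are greater than $-\kappa$ and at most $-\kappa+\delta+2s+2\delta=\frac12(\kappa+s)<\kappa$. Moreover: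
\begin{itemize}
\item if $1\le j\le k$, then $\psi_k-\theta_j\ge\psi_j-\theta_j>\sigma_j$, and since $\theta_j>\psi_{j-1}+\sigma_j>-\kappa+\sigma_j$, also $\psi_k-\theta_j<2\kappa-\sigma_j<2\pi-\sigma_j$;
\item if $j>k$, then $\theta_j-\psi_k\ge\theta_j-\psi_{j-1}>\sigma_j$ and $\theta_j-\psi_k<2\kappa<2\pi$.
\end{itemize}
So on the ray $\arg z=\psi_k$ case (i) of Lemma~\ref{lem:switch} applies to the switches $j\le k$, and case (ii) to the switches $j>k$.

\emph{The functions.} Let $b_j,g_j$ be the functions of Lemma~\ref{lem:switch} for $\alpha_j,\theta_j$, and put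
\[
c_j=2^{-j},\qquad a_k=\sum_{j\le k}c_jb_j,\qquad G=\sum_{j\in J}c_jg_j .
\]
Thus $a_0\equiv0$, and for $k\ge1$ the entire function $a_k$ has order at most $\max_{j\le k}\alpha_j<\frac12$. For $k<l$ we have $a_l(0)-a_k(0)=\sum_{k<j\le l}c_j>0$, so the $a_k$ are distinct. Since $\alpha_j<\frac12$, we have $|g_j(z)|\le\exp(|z|^{1/2})$ for $|z|\ge1$, and $|g_j(z)|\le e$ for $|z|\le1$. As $\sum c_j\le1$, the series $G$ converges locally uniformly in $S$, so $G$ is holomorphic there and satisfies \eqref{eq:Gbound}. (For finite $N$ the weights $c_j$ only secure the bound \eqref{eq:Gbound}; for $N=\infty$ they are also needed for convergence, here and in the next step.)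

\emph{$G-a_k\to0$ on the ray $\arg z=\psi_k$.} On this ray
\[
G-a_k=\sum_{j\le k}c_j(g_j-b_j)+\sum_{j>k}c_jg_j .
\]
The first sum is finite and $O(1/r)$ by Lemma~\ref{lem:switch}(i). In the second sum each $g_j$ tends to $0$ and $|g_j|\le1$ by Lemma~\ref{lem:switch}(ii), so the sum tends to $0$ by dominated convergence.

\emph{Conclusion.} Proposition~\ref{prop:glue} gives an entire function $f$ of order exactly $\rho$ with $f-G=O(1/r)$ on every ray $\arg z=\psi_k$, because $|\psi_k|<\kappa$. Hence $f-a_k\to0$ along the ray $\arg z=\psi_k$, which joins $0$ to $\infty$.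
\end{proof}

\section{Consequences and sharpness}\label{sec:consequences}

\begin{proof}[Proof of Corollary~\ref{cor:n}]
We use $n-1$ equal switches: take $N=n-1$ and all $\alpha_j=\alpha$. Since $\frac n{2n+2}<\alpha<\frac12$, we have $0<\frac1\alpha-2<\frac2n$, and therefore
\[
\frac2n=2-\frac{2(n-1)}n<2-(n-1)\Big(\frac1\alpha-2\Big)<2 .
\]
So we can choose $\rho$ with $\frac2n<\frac1\rho<2-(n-1)\big(\frac1\alpha-2\big)$. Then $\frac12<\rho<\frac n2$ and \eqref{eq:budget} holds. Theorem~\ref{thm:main} gives $f$ of order $\rho<\frac n2$ with $n$ distinct asymptotic functions $a_0,\dots,a_{n-1}$ of order at most $\alpha$.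

To get order exactly $\alpha$, replace $f$ and $a_k$ by $f+cE_{1/\alpha}$ and $a_k+cE_{1/\alpha}$ with a constant $c$. Differences are unchanged, and the order of $f$ stays $\rho$ because $\alpha<\frac12<\rho$. The orders of the new asymptotic functions are at most $\alpha$. For each $k$ at most one $c$ makes $a_k+cE_{1/\alpha}$ of order less than $\alpha$, since two such values would force $E_{1/\alpha}$ to have order less than $\alpha$. So all but at most $n$ values of $c$ are suitable.
\end{proof}

\begin{proof}[Proof of Corollary~\ref{cor:inf}]
Take $J=\{1,2,\dots\}$ and $\frac1{\alpha_j}=2+\varepsilon2^{-j}$ with $0<\varepsilon<2-\frac1\rho$. Then $\alpha_j<\frac12$, and the left side of \eqref{eq:budget} is $\varepsilon+\frac1\rho<2$. So Theorem~\ref{thm:main} applies.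
\end{proof}

For Proposition~\ref{prop:sharp} we recall Wiman's theorem, a consequence of the $\cos\pi\rho$ theorem: if $h$ is a nonconstant entire function of order less than $\frac12$, then there are $r_m\to\infty$ with $\min_{|z|=r_m}|h(z)|\to\infty$.

\begin{proof}[Proof of Proposition~\ref{prop:sharp}]
Let $a_1\ne a_2$ be asymptotic functions of $f$ of order less than $\frac12$, along paths $\Gamma_1,\Gamma_2$, and suppose that $\rho(f)<\frac12$. Then $h_i=f-a_i$ has order less than $\frac12$ and tends to $0$ along $\Gamma_i$. If $h_i$ were nonconstant, Wiman's theorem would give circles $|z|=r_m\to\infty$ on which $|h_i|$ is arbitrarily large; but $\Gamma_i$ joins $0$ to $\infty$ and meets all of them, which is impossible. So $h_i$ is constant, and the constant is $0$. Hence $a_1=f=a_2$, a contradiction. So $\rho(f)\ge\frac12$.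

Thus the infimum in question is at least $\frac12$ for every $n\ge2$. By Corollary~\ref{cor:inf}, every $\rho>\frac12$ is the order of an entire function with $n$ distinct asymptotic functions of order less than $\frac12$, so the infimum is $\frac12$.
\end{proof}

\begin{remark}
We do not determine for which $\alpha$ the bound $n/2$ remains true when the asymptotic functions have order at most $\alpha$. For $n=2$, Corollary~\ref{cor:n} needs $\alpha>\frac13$ and Fenton's theorem covers orders less than $\frac14$; the range $\frac14\le\alpha\le\frac13$ is not settled here. Nor do we determine whether the infimum $\frac12$ in Proposition~\ref{prop:sharp} is attained.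
\end{remark}

\begin{thebibliography}{9}
\bibitem{source}
\emph{Entire Functions With Asymptotic Functions},
\url{https://www.mscand.dk/article/download/12556/10572/31513}.
\end{thebibliography}

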